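# A domino plane partition determinant at $\tau=1$ and vertically symmetric alternating sign matrices

## 1. The two theorems

For integers $i,j\ge 0$ define
$$V_{ij}^e(\tau, t) = \begin{cases} \displaystyle\sum_{k=0}^{\infty} \left\{ \binom{i-1}{k-i} + t \binom{i-1}{k-i-1} \right\} \left\{ \binom{j-1}{k-j} + t \binom{j-1}{k-j-1} \right\} \tau^{2k-i-j} \\ \quad + \displaystyle\sum_{k=0}^{\infty} \left\{ \binom{i-1}{k-i-1} + t \binom{i-1}{k-i-2} \right\} \left\{ \binom{j-1}{k-j} + t \binom{j-1}{k-j-1} \right\} \tau^{2k-i-j-1} & \text{if } i, j > 0, \\ \delta_{ij} & \text{otherwise,} \end{cases}$$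
where $\binom mr=0$ whenever $r<0$ or $r>m$, and put
$$V_n^{(e)}(\tau,t)=\det\big(V^e_{ij}(\tau,t)\big)_{0\le i,j\le n-1},\qquad V_n(t)=V_n^{(e)}(1,t).$$

On the other side, let $A^{\mathrm{VS}}_{2n+1,k}$ be the number of vertically symmetric alternating sign matrices of order $2n+1$ whose first column has its $1$ in row $k+1$ (definitions in Section 2), and let
$$A^{\mathrm{VS}}_{2n+1}(t)=\sum_{k=1}^{2n-1}A^{\mathrm{VS}}_{2n+1,k}\,t^{k-1},\qquad A^{\mathrm{VS}}_{2n+1}=A^{\mathrm{VS}}_{2n+1}(1),\qquad A_1^{\mathrm{VS}}=1 .$$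

**Theorem A.** For every $n\ge1$, with $m=2n-1$ (and with the factor $V_{n-1}(1)$ read as $1$ when $n=1$),
$$(1+t)\,V_n(t)=V_{n-1}(1)\sum_{k=0}^{m}\frac{(m+k)!\,(2m-k)!}{k!\,(m-k)!\,(2m)!}\,t^k .$$

**Theorem B.** For every $n\ge1$,
$$V_n^{(e)}(1,t)=A_{2n+1}^{\mathrm{VS}}(t).$$

The equality in Theorem B is posed as a conjecture in "Enumeration problems of plane partitions and Pfaffian (determinant) expressions", http://poisson.ms.u-tokyo.ac.jp/~mi/talks/nagoya08.pdf. There, $V_n^{(e)}(\tau,t)$ is a weighted enumeration of a class of restricted column-strict domino plane partitions, and the determinant formula is a theorem. We start from the determinant and need nothing about the partitions.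

Theorem A will be proved from scratch. Theorem B then follows by comparison with one published result, which we quote and do not prove.

**(RS)** (A. V. Razumov, Yu. G. Stroganov, *Refined enumerations of some symmetry classes of alternating-sign matrices*, Theoret. Math. Phys. **141** (2004) 1609–1630.) For $1\le k\le 2n-1$,
$$A^{\mathrm{VS}}_{2n+1,k}=\frac{A^{\mathrm{VS}}_{2n-1}}{(4n-2)!}\sum_{r=1}^{k}(-1)^{k+r}w_r,\qquad w_r=\frac{(2n+r-2)!\,(4n-r-1)!}{(r-1)!\,(2n-r)!}.$$

## 2. Both sides by hand for small $n$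

**Definition.** An *alternating sign matrix* is a square matrix with entries $0,1,-1$ in which every row and every column has sum $1$, and in which the nonzero entries of each row and each column alternate in sign. It is *vertically symmetric* (a VSASM) if it is invariant under reflection in its middle column, the order being $2n+1$.

In every row and column the first nonzero entry is $1$: the signs alternate and the total is $1$, so the sequence of nonzero entries starts and ends with $1$. A nonzero entry of the first column is the first nonzero entry of its row, so it is $1$. Since the first column cannot contain two $1$'s in a row without a $-1$ between them, it has exactly one nonzero entry. In the first row, likewise, there is exactly one nonzero entry, and by symmetry it is in the middle; the same holds for the last row. So the $1$ of the first column lies in one of the rows $2,\dots,2n$, and the index $k$ runs over $1,\dots,2n-1$.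

*Order 3.* The first and last rows are $(0,1,0)$, and the $1$ of the first column is in row 2, which is therefore $(1,-1,1)$. There is one matrix, and $A_3^{\mathrm{VS}}(t)=1$.

*Order 5.* If the left half of a row has sum $s$ and its middle entry is $e$, then $2s+e=1$, so $e=\pm1$. The middle column therefore has no zeros and reads $1,-1,1,-1,1$. The left half of the matrix has rows 1 and 5 equal to zero. Rows 2 and 4 have middle entry $-1$, so their left halves have sum $1$ and are $(1,0)$ or $(0,1)$. Row 3 has middle entry $1$, so its left half has sum $0$ and is $(0,0)$ or $(1,-1)$. The columns must be alternating with sum $1$, and this leaves exactly three possibilities for the left halves of rows 2, 3, 4: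
$$\begin{pmatrix}1&0\\0&0\\0&1\end{pmatrix},\qquad \begin{pmatrix}0&1\\1&-1\\0&1\end{pmatrix},\qquad \begin{pmatrix}0&1\\0&0\\1&0\end{pmatrix}.$$
The $1$ of the first column is in row 2, 3, 4 respectively, so $A_5^{\mathrm{VS}}(t)=1+t+t^2$.

Now the determinant at $\tau=1$. Write $a_i(k)=\binom{i-1}{k-i}+t\binom{i-1}{k-i-1}$, so that for $i,j\ge1$
$$V_{ij}:=V_{ij}^e(1,t)=\sum_k a_i(k)a_j(k)+\sum_k a_i(k-1)a_j(k).$$
Row $0$ and column $0$ are those of the identity matrix, so $V_n$ is the determinant over $1\le i,j\le N$ with $N=n-1$; in particular $V_1=1$. The nonzero values for $i=1,2$ are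
$$a_1(1)=1,\quad a_1(2)=t;\qquad a_2(2)=1,\quad a_2(3)=1+t,\quad a_2(4)=t .$$

*$n=2$.* $V_2=V_{11}=1+t^2+t$, which is $A_5^{\mathrm{VS}}(t)$.

*$n=3$.* We find $V_{12}=t+1+t(1+t)=(1+t)^2$. Next, $V_{21}=t$. Finally $V_{22}=1+(1+t)^2+t^2+(1+t)+t(1+t)=3+4t+3t^2$. Hence
$$V_3=(1+t+t^2)(3+4t+3t^2)-t(1+t)^2=3+6t+8t^2+6t^3+3t^4 .$$
These coefficients become easier to describe after multiplication by $1+t$, when they are $3,9,14,14,9,3$. Successive ratios are $3,\ \tfrac{14}{9},\ 1,\dots$. The coefficients in Theorem A have successive ratio $\frac{(m+k+1)(m-k)}{(k+1)(2m-k)}$, which for $m=5$ and $k=0,1,2$ gives $\frac{6\cdot5}{10}=3$, $\frac{7\cdot 4}{2\cdot 9}=\frac{14}{9}$ and $\frac{8\cdot3}{3\cdot8}=1$. So $(1+t)V_n(t)$ is the right quantity to look for. The next section shows that $1+t$ is also natural on the matrix side.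

## 3. Theorem A and (RS) give Theorem B

**Step 1: removing the alternating sum.** The purpose is to turn (RS) into a formula of product type. Fix $n$, write $A_k=A^{\mathrm{VS}}_{2n+1,k}$ for $1\le k\le 2n-1$, put $A_0=A_{2n}=0$ and $K=A^{\mathrm{VS}}_{2n-1}/(4n-2)!$. In $A_k+A_{k-1}$ the terms with $r\le k-1$ cancel in (RS), so
$$A_k+A_{k-1}=K\,w_k\qquad(1\le k\le 2n-1).$$
This also holds for $k=2n$. Indeed, replacing $r$ by $2n+1-r$ exchanges $2n+r-2$ with $4n-r-1$ and $r-1$ with $2n-r$, so $w_r=w_{2n+1-r}$. The numbers $r$ and $2n+1-r$ have opposite parity, so $\sum_{r=1}^{2n}(-1)^rw_r=0$. Therefore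
$$A_{2n}+A_{2n-1}=A_{2n-1}=K\sum_{r=1}^{2n-1}(-1)^{r+1}w_r=K\,w_{2n}.$$
Summing against $t^{k-1}$ for $1\le k\le 2n$,
$$(1+t)A^{\mathrm{VS}}_{2n+1}(t)=\sum_{k=1}^{2n}(A_k+A_{k-1})t^{k-1}=\frac{A^{\mathrm{VS}}_{2n-1}}{(4n-2)!}\sum_{r=1}^{2n}w_r\,t^{r-1}.$$

**Step 2: comparison.** The purpose is to see the polynomial of Theorem A here. With $m=2n-1$ and $k=r-1$ we have $2n+r-2=m+k$, $4n-r-1=2m-k$, $2n-r=m-k$ and $4n-2=2m$. Hence
$$(1+t)A^{\mathrm{VS}}_{2n+1}(t)=A^{\mathrm{VS}}_{2n-1}\sum_{k=0}^m\frac{(m+k)!\,(2m-k)!}{k!\,(m-k)!\,(2m)!}\,t^k. $$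

**Step 3: induction.** The purpose is to match the prefactors. By Theorem A, $V_n(t)$ and $A^{\mathrm{VS}}_{2n+1}(t)$ arise from the same polynomial with the factors $V_{n-1}(1)$ and $A^{\mathrm{VS}}_{2n-1}$. For $n=1$ both factors are $1$, and $V_1(t)=1=A_3^{\mathrm{VS}}(t)$. If $n\ge2$ and $V_{n-1}(t)=A^{\mathrm{VS}}_{2n-1}(t)$, put $t=1$: the two factors agree, so $V_n(t)=A^{\mathrm{VS}}_{2n+1}(t)$. This proves Theorem B, given Theorem A. $\square$

Everything from here on is the proof of Theorem A, and (RS) is not used again. For $n=1$ Theorem A reads $(1+t)\cdot1=1+t$: with $m=1$ the two coefficients are $\frac{1!\,2!}{0!\,1!\,2!}=\frac{2!\,1!}{1!\,0!\,2!}=1$. **From now until the end of Section 8, $n\ge2$, so $N=n-1\ge1$.**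

## 4. A constant-term formula, and why two symmetries are not enough

Let $\operatorname{CT}$ denote the constant term of a Laurent polynomial in $x$.

**Step 1: separating $t$ from the binomials.** The purpose is to write the entries so that $t$ enters in one simple way. The numbers $a_i(k)$ are the coefficients of
$$a_i(x)=\sum_k a_i(k)x^k=x^i(1+x)^{i-1}(1+tx).$$
Hence
$$V_{ij}=\operatorname{CT}\big[a_i(x)\,a_j(1/x)\,(1+x)\big],$$
since the term $1$ of $1+x$ pairs equal exponents and the term $x$ pairs exponent $k-1$ of $a_i$ with exponent $k$ of $a_j$. Put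
$$U=x(1+x),\qquad W=\frac{1+x}{x^2}.$$
Then $a_i(x)=U^{i-1}x(1+tx)$ and $a_j(1/x)=W^{j-1}x^{-1}(1+t/x)$. Moreover $UW=(1+x)^2/x=x+2+1/x$, so
$$(1+tx)(1+t/x)=1+t^2+t\,(UW-2)=(1-t)^2+t\,UW .$$
With $M_{ij}=\operatorname{CT}\big[U^{i-1}W^{j-1}(1+x)\big]$ we obtain
$$V_{ij}=(1-t)^2M_{i,j}+t\,M_{i+1,j+1}.\tag{1}$$
Taking $t$ out of each of the $N$ rows,
$$V_n(t)=t^N D_N\Big(\frac{(1-t)^2}{t}\Big),\qquad D_N(c):=\det_{1\le i,j\le N}\big(c\,M_{i,j}+M_{i+1,j+1}\big).\tag{2}$$
Explicitly, $U^{i-1}W^{j-1}(1+x)=x^{i+1-2j}(1+x)^{i+j-1}$, so $M_{ij}=\binom{i+j-1}{2j-i-1}$. For $N=2$,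
$$D_2(c)=\det\begin{pmatrix}c+3&c+4\\1&3c+10\end{pmatrix}=3c^2+18c+26,$$
and $t^2D_2\big((1-t)^2/t\big)=3(1-t)^4+18t(1-t)^2+26t^2$ is again $3+6t+8t^2+6t^3+3t^4$.

**Step 2: the value at $t=0$.** The purpose is to produce the factor $V_{n-1}(1)$ of Theorem A. Since $x$ divides $U$, we have $M_{i1}=\operatorname{CT}[U^{i-1}(1+x)]=\delta_{i1}$. By (1) at $t=0$, expansion along the first column, and (1) at $t=1$,
$$V_n(0)=\det(M_{ij})_{1\le i,j\le N}=\det(M_{i+1,j+1})_{1\le i,j\le N-1}=V_{n-1}(1),\tag{3}$$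
an empty determinant being $1$ (for $n=2$ both sides are $1$).

A sensible first hope is that such relations determine $V_n$ recursively. By (1), $V_n$ has degree at most $2N$ in $t$, and by (2) it satisfies $V_n(t)=t^{2N}V_n(1/t)$, since $(1-t)^2/t$ is unchanged under $t\mapsto1/t$. So $V_n$ is given by $N+1$ coefficients, and (3) supplies just one of them. For $n=2$ we learn $V_2=1+at+t^2$ with $a$ unknown. For $n=3$ we learn $V_3=3+at+bt^2+at^3+3t^4$, with two unknowns. The other direct approach, expanding $\det(cM_{ij}+M_{i+1,j+1})$ in powers of $c$ by multilinearity in the rows, produces $2^N$ mixed determinants, because $c$ sits in every row.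

The way past this is to find row and column operations after which $c$ appears in *one* row only. To see them we must first rewrite the entries as coefficients of power series in a better variable.

## 5. The involution $x\mapsto -x/(1+x)$ and the variable $\varepsilon=x^2/(1+x)$

For a Laurent series $F$ in $x$ (finitely many negative powers), $\operatorname{Res}_xF\,dx$ denotes the coefficient of $x^{-1}$. So $\operatorname{CT}F=\operatorname{Res}_x F\,\frac{dx}{x}$. We need the rule for changing variables.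

**Fact (substitution in residues).** Let $u(x)=x^v\cdot(\text{power series with nonzero constant term})$, $v\ge1$. Then $\operatorname{Res}_x F(u(x))\,u'(x)\,dx=v\operatorname{Res}_uF(u)\,du$ for every Laurent series $F$.

*Proof.* The part of $F$ with powers $u^k$, $k\ge0$, contributes $0$ to both sides. For each of the finitely many remaining powers: if $k\ne-1$, then $u^ku'=\big(u^{k+1}/(k+1)\big)'$ is a derivative and has no $x^{-1}$ term; if $k=-1$, then $u'/u=v/x+(\text{power series})$. $\square$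

Define polynomials $q_k(\varepsilon)$ by
$$q_0=0,\qquad q_1=1,\qquad q_{k+1}=(3\varepsilon+\varepsilon^2)\,q_k+\varepsilon\,q_{k-1}\quad(k\ge1).$$
So $q_2=3\varepsilon+\varepsilon^2$ and $q_3=(3\varepsilon+\varepsilon^2)^2+\varepsilon$. We claim $\varepsilon^{\lfloor k/2\rfloor}\mid q_k$. This holds for $k=0,1$, and in the recurrence both terms are divisible by $\varepsilon^{1+\lfloor (k-1)/2\rfloor}=\varepsilon^{\lfloor (k+1)/2\rfloor}$. In particular, for $i\ge1$,
$$\psi_i(\varepsilon)=c\,q_i(\varepsilon)+\frac{q_{i+1}(\varepsilon)}{\varepsilon}$$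
is a polynomial in $\varepsilon$ (and $c$).

**Lemma 1.** For $i,j\ge1$, $\;c\,M_{ij}+M_{i+1,j+1}=[\varepsilon^{j-1}]\,(1+\varepsilon)\,\psi_i(\varepsilon).$

*Example.* $(1+\varepsilon)\psi_1=(1+\varepsilon)(c+3+\varepsilon)=(c+3)+(c+4)\varepsilon+\cdots$. Also $\psi_2=c(3\varepsilon+\varepsilon^2)+1+\varepsilon(3+\varepsilon)^2$, so $(1+\varepsilon)\psi_2=1+(3c+10)\varepsilon+\cdots$. These are the two rows of the matrix for $D_2$ above.

*Proof of Lemma 1.* The entry depends on $j$ through $W^{j-1}$. The proof uses an involution that fixes $W$ to average the residue, so that everything becomes a function of $1/W$.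

**Step 1: the entry as a residue.** The purpose is to bring in a form that transforms well. Since $(1+x)/x=U/x^2$,
$$cM_{ij}+M_{i+1,j+1}=\operatorname{Res}_x (c+UW)\,U^{i-1}W^{j-1}\frac{1+x}{x}\,dx=\operatorname{Res}_x\Psi\, W^{j-1}\frac{dx}{x^2},\qquad \Psi=(c+UW)\,U^i .$$

**Step 2: averaging over the involution.** The purpose is to antisymmetrize $\Psi$. Let $\theta(x)=-\frac{x}{1+x}$. Then $1+\theta=\frac1{1+x}$, and from this
$$\theta(\theta(x))=x,\qquad W\circ\theta=\frac{1/(1+x)}{x^2/(1+x)^2}=W,\qquad \frac{\theta'(x)}{\theta(x)^2}=-\frac{1}{(1+x)^2}\cdot\frac{(1+x)^2}{x^2}=-\frac1{x^2}.$$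
The substitution fact with $u=\theta$, $v=1$ gives $\operatorname{Res}_x\Psi W^{j-1}x^{-2}dx=-\operatorname{Res}_x(\Psi\circ\theta)W^{j-1}x^{-2}dx$. Averaging the two expressions,
$$\operatorname{Res}_x\Psi W^{j-1}\frac{dx}{x^2}=\frac12\operatorname{Res}_x(\Psi-\Psi\circ\theta)\,W^{j-1}\frac{dx}{x^2}.$$

**Step 3: computing $\Psi-\Psi\circ\theta$.** The purpose is to express it through $\varepsilon$. Put
$$\varepsilon=\frac1W=\frac{x^2}{1+x},\qquad p=U=x(1+x),\qquad r=U\circ\theta=-\frac{x}{(1+x)^2}.$$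
Then
$$pr=-\frac{x^2}{1+x}=-\varepsilon,\qquad p+r=\frac{x\,((1+x)^3-1)}{(1+x)^2}=\frac{x^2}{1+x}\cdot\frac{3+3x+x^2}{1+x}=\varepsilon(3+\varepsilon)=3\varepsilon+\varepsilon^2 .$$
From $p^{k+1}-r^{k+1}=(p+r)(p^k-r^k)-pr\,(p^{k-1}-r^{k-1})$ and the recurrence for $q_k$, induction on $k$ gives
$$p^k-r^k=(p-r)\,q_k(\varepsilon)\qquad(k\ge0).\tag{4}$$
Now $\Psi=cU^i+\varepsilon^{-1}U^{i+1}$, and $\varepsilon$ is fixed by $\theta$, so
$$\Psi-\Psi\circ\theta=c\,(p^i-r^i)+\varepsilon^{-1}(p^{i+1}-r^{i+1})=(p-r)\,\psi_i(\varepsilon).$$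

**Step 4: changing the variable to $\varepsilon$.** The purpose is to absorb the factor $p-r$. We have
$$p-r=\frac{x\,((1+x)^3+1)}{(1+x)^2}=\frac{x(2+x)(x^2+x+1)}{(1+x)^2},\qquad \frac{d\varepsilon}{dx}=\frac{2x(1+x)-x^2}{(1+x)^2}=\frac{x(2+x)}{(1+x)^2}.$$
Hence $(p-r)\,\frac{dx}{x^2}=\frac{x^2+x+1}{x^2}\,d\varepsilon=(1+W)\,d\varepsilon=(1+\varepsilon^{-1})\,d\varepsilon$. Since $\varepsilon=x^2\cdot(\text{unit})$, the substitution fact applies with $v=2$, and the $2$ cancels the $\frac12$: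
$$cM_{ij}+M_{i+1,j+1}=\frac12\operatorname{Res}_x\psi_i(\varepsilon)\,(1+\varepsilon^{-1})\,\varepsilon^{-(j-1)}\,d\varepsilon=\operatorname{Res}_\varepsilon\psi_i(\varepsilon)\,(1+\varepsilon)\,\varepsilon^{-j}\,d\varepsilon,$$
which is $[\varepsilon^{j-1}](1+\varepsilon)\psi_i$. $\square$

## 6. Moving $c$ into a single row

The matrix of $D_N(c)$ now consists of the first $N$ coefficients of the series $(1+\varepsilon)\psi_1,\dots,(1+\varepsilon)\psi_N$. One operation is free: if all row series are multiplied by the same series $h(\varepsilon)$ with constant term $1$, the coefficient matrix is multiplied on the right by an upper triangular matrix with $1$'s on the diagonal (its $(l,j)$ entry is $[\varepsilon^{j-l}]h$), so the determinant does not change. Applying this with $h=(1+\varepsilon)^{-1}$,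
$$D_N(c)=\det\big([\varepsilon^{j-1}]\psi_i\big)_{1\le i,j\le N}.\tag{5}$$
The plan is to choose a second multiplier so that each row becomes the *tail* of one and the same series. Consecutive tails differ by a single term, and the terms do not contain $c$.

**Step 1: the tails.** The purpose is to find that multiplier. In $\mathbb Q[c][[\varepsilon]]$ put
$$F_i=\sum_{l\ge1}c^{\,l-1}q_{i+l}(\varepsilon)\quad(i\ge0),\qquad g=F_0=\sum_{k\ge1}c^{k-1}q_k(\varepsilon).$$
The sums make sense because $\varepsilon^{\lfloor k/2\rfloor}\mid q_k$, so each power of $\varepsilon$ receives finitely many contributions. Multiply $F_i$ by $1-(3\varepsilon+\varepsilon^2)c-\varepsilon c^2$ and collect the explicit powers of $c$. The coefficient of $c^0$ is $q_{i+1}$. The coefficient of $c^1$ is $q_{i+2}-(3\varepsilon+\varepsilon^2)q_{i+1}$. For $l\ge2$ the coefficient of $c^l$ is $q_{i+l+1}-(3\varepsilon+\varepsilon^2)q_{i+l}-\varepsilon q_{i+l-1}=0$. For $i\ge1$ the coefficient of $c^1$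 is $\varepsilon q_i$ by the recurrence, and for $i=0$ it is $q_2-(3\varepsilon+\varepsilon^2)q_1=0$. Therefore
$$g=\frac1{1-(3\varepsilon+\varepsilon^2)c-\varepsilon c^2},\qquad F_i=g\,(q_{i+1}+c\,\varepsilon\,q_i)=g\,\varepsilon\,\psi_i\quad(i\ge1).$$
Since $g$ has constant term $1$ in $\varepsilon$, the free operation applied to (5) gives
$$D_N(c)=\det\big([\varepsilon^{j-1}]\,g\psi_i\big)_{1\le i,j\le N}=\det\big([\varepsilon^{j}]F_i\big)_{1\le i,j\le N}.$$

**Step 2: bordering.** The purpose is to make room for $q_1$ and $g$. Each $F_i$ with $i\ge1$ is divisible by $\varepsilon$. So we may add a column for $\varepsilon^0$ on the left and a row for $q_1=1$ on top: the new top row is $(1,0,\dots,0)$ and the new column is zero below it. Thus $D_N(c)$ is the $(N+1)\times(N+1)$ determinant of the coefficients of $\varepsilon^0,\dots,\varepsilon^N$ in the rows $q_1,F_1,\dots,F_N$.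

**Step 3: row operations.** The purpose is to remove $c$ from all rows but the last. By definition $F_i-cF_{i+1}=q_{i+1}$. Subtract $c$ times row $F_{i+1}$ from row $F_i$, for $i=1,\dots,N-1$ in this order. The rows become $q_1,q_2,\dots,q_N,F_N$. Finally
$$c^NF_N=\sum_{l\ge1}c^{N+l-1}q_{N+l}=g-\sum_{k=1}^Nc^{k-1}q_k ,$$
and the subtracted sum is a combination of the other rows. Writing $\det(\dots)$ for the determinant of coefficients of $\varepsilon^0,\dots,\varepsilon^N$,
$$c^ND_N(c)=\det(q_1,\dots,q_N,g)=\sum_{j=0}^N\ell_j\,[\varepsilon^j]g,$$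
where the cofactors $\ell_j$ are rational numbers that do *not* depend on $c$.

**Step 4: symmetry of $g$.** The purpose is to identify $[\varepsilon^j]g$. The denominator of $g$ is $1-3c\varepsilon-c\varepsilon^2-c^2\varepsilon$, which is symmetric in $c$ and $\varepsilon$. Since $g=\sum_{k\ge1}c^{k-1}q_k(\varepsilon)$, also $g=\sum_{k\ge1}\varepsilon^{k-1}q_k(c)$, that is, $[\varepsilon^j]g=q_{j+1}(c)$. Hence
$$c^ND_N(c)=\sum_{j=1}^{N+1}\ell_{j-1}\,q_j(c).\tag{6}$$

*Example, $N=2$.* The rows are $q_1=(1,0,0)$, $q_2=(0,3,1)$ and $g=(q_1(c),q_2(c),q_3(c))$. So $c^2D_2=3q_3(c)-q_2(c)=3\big((3c+c^2)^2+c\big)-3c-c^2=3c^4+18c^3+26c^2$, as before.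

We do not compute the $\ell_j$. It is enough that they are constants.

## 7. Three functions permuted by $t\mapsto 1/(1-t)$

Now put $c=(1-t)^2/t$. This is the value of $\varepsilon=x^2/(1+x)$ at $x=t-1$, and at this $x$ the functions $p,r$ of Section 5 become
$$A(t)=t(t-1),\qquad B(t)=\frac{1-t}{t^2}.$$
Formula (4) is an identity between rational functions of $x$, so
$$(A-B)\,q_j(c)=A^j-B^j .$$
With $P(s)=\sum_{j=1}^{N+1}\ell_{j-1}s^j$, multiplying (6) by $A-B$ gives
$$H(t):=(A-B)\,c^ND_N(c)=P(A(t))-P(B(t)).\tag{7}$$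
The polynomial $P$ is unknown, and we want a consequence of (7) that does not mention it. A difference $P(A)-P(B)$ cancels in a cyclic sum if some substitution moves $B\to A\to C\to B$. Note that $A$ is unchanged under $t\mapsto1-t$ and $B(t)=A(1/t)$. This suggests looking at the substitutions generated by $t\mapsto 1-t$ and $t\mapsto1/t$, among which is the one we need.

**Step 1: the cyclic sum.** The purpose is to eliminate $P$. Let
$$\rho(t)=\frac1{1-t},\qquad \rho^2(t)=\frac{t-1}{t}=1-\frac1t,\qquad \rho^3(t)=t,\qquad C(t)=\frac t{(1-t)^2}.$$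
Using $1-\rho=-t/(1-t)$,
$$B\circ\rho=\frac{1-\rho}{\rho^2}=\frac{-t}{1-t}(1-t)^2=A,\qquad A\circ\rho=\rho(\rho-1)=\frac{t}{(1-t)^2}=C,\qquad C\circ\rho=\frac{\rho}{(1-\rho)^2}=\frac{1-t}{t^2}=B.$$
So $H\circ\rho=P(C)-P(A)$ and $H\circ\rho^2=P(B)-P(C)$, and therefore
$$H+H\circ\rho+H\circ\rho^2=0.\tag{8}$$

**Step 2: $H$ in terms of $V_n$.** The purpose is to turn (8) into an equation for the polynomial
$$f(t)=(1+t)\,V_n(t),\qquad \deg f\le 2N+1=m=2n-1 .$$
The degree bound holds because the entries (1) have degree at most $2$ in $t$ and the determinant has size $N$. Now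
$$A-B=-(1-t)\Big(t+\frac1{t^2}\Big)=-\frac{(1-t)(1+t^3)}{t^2},\qquad c^ND_N(c)=\frac{(1-t)^{2N}}{t^N}\cdot\frac{V_n(t)}{t^N}.$$
Since $1+t^3=(1+t)(1-t+t^2)$, we get
$$H(t)=-\frac{(1-t)^m(1-t+t^2)\,f(t)}{t^{m+1}} .$$
This is where the factor $1+t$ comes from.

**Step 3: the two transforms.** The purpose is to make (8) explicit. For $t'=\rho(t)$ we have $1-t'=\frac{-t}{1-t}$ and
$$1-t'+t'^2=\frac{(1-t)^2-(1-t)+1}{(1-t)^2}=\frac{1-t+t^2}{(1-t)^2}.$$
As $m$ is odd, $(1-t')^m=-t^m/(1-t)^m$, so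
$$H\circ\rho=\frac{t^m}{(1-t)^m}\cdot\frac{1-t+t^2}{(1-t)^2}\cdot(1-t)^{m+1}f\Big(\frac1{1-t}\Big)=\frac{t^m(1-t+t^2)}{1-t}\,f\Big(\frac1{1-t}\Big).$$
For $t''=\rho^2(t)$ we have $1-t''=\frac1t$ and $1-t''+t''^2=\frac1t+\frac{(t-1)^2}{t^2}=\frac{1-t+t^2}{t^2}$. As $m+1$ is even, $t''^{\,m+1}=(1-t)^{m+1}/t^{m+1}$, so
$$H\circ\rho^2=-\frac1{t^m}\cdot\frac{1-t+t^2}{t^2}\cdot\frac{t^{m+1}}{(1-t)^{m+1}}\,f\Big(1-\frac1t\Big)=-\frac{1-t+t^2}{t\,(1-t)^{m+1}}\,f\Big(1-\frac1t\Big).$$
Multiplying (8) by $-t^{m+1}(1-t)^{m+1}/(1-t+t^2)$ gives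
$$(1-t)^{2m+1}f(t)-t^{2m+1}\,(1-t)^mf\Big(\frac1{1-t}\Big)+t^m f\Big(1-\frac1t\Big)=0.\tag{9}$$

## 8. Solving the functional equation with $m+1$ derivatives

Since $\deg f\le m$, both $(1-t)^mf\big(\frac1{1-t}\big)$ and $t^mf\big(1-\frac1t\big)$ are polynomials in $t$ of degree at most $m$: a monomial $s^k$ of $f$ contributes $(1-t)^{m-k}$ and $t^{m-k}(t-1)^k$ respectively. So in (9) the second term is divisible by $t^{2m+1}$ and the third has degree at most $m$. In other words, the coefficients of $t^{m+1},\dots,t^{2m}$ in $(1-t)^{2m+1}f(t)$ vanish. These are $m$ linear conditions on $m+1$ unknowns. Expanding $f$ in powers of $t$ gives a full linear system; in powers of $1-t$ the system becomes diagonal.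

**Step 1: differentiate.** The purpose is to remove the third term of (9) altogether. Apply $(d/dt)^{m+1}$. The polynomial of degree at most $m$ disappears, and a polynomial divisible by $t^{2m+1}$ becomes divisible by $t^m$. So
$$t^m\ \Big|\ \Big(\frac{d}{dt}\Big)^{m+1}\big[(1-t)^{2m+1}f(t)\big].\tag{10}$$
Write $f(t)=\sum_{k=0}^mb_k(1-t)^k$. The right-hand polynomial in (10) is
$$(-1)^{m+1}(1-t)^m\,Q(t),\qquad Q(t)=\sum_{k=0}^m b_k\,\frac{(2m+1+k)!}{(m+k)!}\,(1-t)^k .$$

**Step 2: identify $Q$.** The purpose is to read off the $b_k$. Since $(1-t)^m$ is prime to $t$, the polynomial $Q$ is divisible by $t^m$. It has degree at most $m$, so for some constant $\kappa$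
$$Q(t)=\kappa\,t^m=\kappa\,\big(1-(1-t)\big)^m=\kappa\sum_{k=0}^m(-1)^k\binom mk(1-t)^k,\qquad\text{so}\qquad b_k=\kappa\,(-1)^k\binom mk\frac{(m+k)!}{(2m+1+k)!}.$$

**Step 3: back to powers of $t$.** The purpose is to reach the form in Theorem A. By the Beta integral $\int_0^1u^a(1-u)^b\,du=\frac{a!\,b!}{(a+b+1)!}$ with $a=m+k$, $b=m$,
$$f(t)=\frac{\kappa}{m!}\int_0^1u^m(1-u)^m\sum_{k=0}^m\binom mk\big(-u(1-t)\big)^k\,du=\frac{\kappa}{m!}\int_0^1u^m(1-u)^m(1-u+ut)^m\,du.\tag{11}$$
Expanding $(1-u+ut)^m=\sum_k\binom mk u^kt^k(1-u)^{m-k}$ and using the Beta integral once more,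
$$f(t)=\frac{\kappa}{m!}\sum_{k=0}^m\binom mk\frac{(m+k)!\,(2m-k)!}{(3m+1)!}\,t^k .$$

**Step 4: the constant.** The purpose is to fix $\kappa$. At $t=0$ this reads
$$f(0)=\kappa\,\frac{(2m)!}{(3m+1)!},\qquad\text{that is,}\qquad \kappa=f(0)\,\frac{(3m+1)!}{(2m)!}.\tag{12}$$
Substituting,
$$f(t)=f(0)\sum_{k=0}^m\frac{(m+k)!\,(2m-k)!}{k!\,(m-k)!\,(2m)!}\,t^k ,$$
and $f(0)=V_n(0)=V_{n-1}(1)$ by (3). This proves Theorem A for $n\ge2$; the case $n=1$ was checked in Section 3. With Section 3, Theorem B is proved as well. $\square$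

*Check.* For $n=2$, $m=3$, the coefficients are $1,2,2,1$, and $1+2t+2t^2+t^3=(1+t)(1+t+t^2)$. For $n=3$, $m=5$, they are $1,3,\frac{14}3,\frac{14}3,3,1$; times $V_2(1)=3$ they become $3,9,14,14,9,3$, as in Section 2.

## 9. Product formula, integral formula, characterization by (9), and general $\tau$

None of the following uses (RS).

**Proposition 2.** For all $n\ge1$ (with $V_{n-1}(1)$ read as $1$ for $n=1$),
$$V^{(e)}_n(1,1)=\prod_{k=1}^n\frac{(2k-1)!\,(6k-2)!}{2\,(4k-1)!\,(4k-2)!},$$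
$$(1+t)\,V_n^{(e)}(1,t)=V_{n-1}(1)\,\frac{(6n-2)!}{(2n-1)!\,(4n-2)!}\int_0^1\big[u(1-u)(1-u+ut)\big]^{2n-1}du .$$

*Proof.* Let $n\ge2$. The integral formula is (11) with (12), $f(0)=V_{n-1}(1)$ and $m=2n-1$. At $t=1$ the left side is $2V_n(1)$ and the integral is $\frac{m!^2}{(2m+1)!}$, so
$$\frac{V_n(1)}{V_{n-1}(1)}=\frac12\cdot\frac{m!^2}{(2m+1)!}\cdot\frac{(3m+1)!}{m!\,(2m)!}=\frac{(2n-1)!\,(6n-2)!}{2\,(4n-1)!\,(4n-2)!}.$$
For $n=1$ the last expression is $\frac{1!\,4!}{2\cdot3!\cdot2!}=1=V_1(1)$, and the product formula follows. For $n=1$ the integral formula reads $1+t=\frac{4!}{1!\,2!}\int_0^1u(1-u)(1-u+ut)\,du=12\big(\tfrac1{12}+\tfrac t{12}\big)$, which is true. $\square$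

**Proposition 3.** Let $n\ge 1$ and $m=2n-1$. The polynomials $f$ of degree at most $m$ satisfying (9) form exactly the line spanned by $(1+t)V_n^{(e)}(1,t)$.

*Proof.* For $n\ge2$, Section 7 shows that $(1+t)V_n$ satisfies (9). For $n=1$, with $f=1+t$ and $m=1$, equation (9) reads
$$(1+t)(1-t)^3-t^3(2-t)+(2t-1)=(1-2t+2t^3-t^4)-(2t^3-t^4)+(2t-1)=0 .$$
This solution is nonzero because $V_n(1)\ne0$ by Proposition 2. Conversely, the derivation in Section 8 from (9) to (11) used only (9) and $\deg f\le m$, and it determines $f$ up to the factor $\kappa$. So the solution space has dimension at most $1$. $\square$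

**Proposition 4.** Let $U=x(1+\tau x)$, $W=x^{-1}(1+\tau/x)$ and $M_{ij}(\tau)=\operatorname{CT}[U^{i-1}W^{j-1}(1+x)]$. Then
$$V_n^{(e)}(\tau,t)=\det_{1\le i,j\le n-1}\Big((1-t)(1-\tau^2t)\,M_{i,j}(\tau)+t\,M_{i+1,j+1}(\tau)\Big),$$
and consequently
$$V_n^{(e)}(\tau,t)=(\tau t)^{2n-2}\,V_n^{(e)}\Big(\tau,\frac1{\tau^2t}\Big),\qquad V_n^{(e)}(\tau,0)=V_{n-1}^{(e)}(\tau,1)\quad(n\ge2).$$
(The first identity is one of rational functions in $\tau$ and $t$; its right side is a polynomial.)

*Proof.* The coefficient of $x^k$ in $x^i(1+\tau x)^{i-1}(1+t\tau x)=U^{i-1}x(1+t\tau x)$ is $a_i(k)\tau^{k-i}$. As in Section 4, the two sums in $V^e_{ij}(\tau,t)$, with their powers $\tau^{2k-i-j}$ and $\tau^{2k-i-j-1}$, combine to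
$$V_{ij}^e(\tau,t)=\operatorname{CT}\big[U^{i-1}W^{j-1}(1+t\tau x)(1+t\tau/x)(1+x)\big].$$
Here $UW=1+\tau^2+\tau(x+1/x)$, so
$$(1+t\tau x)(1+t\tau/x)=1+t^2\tau^2+t\,(UW-1-\tau^2)=(1-t)(1-t\tau^2)+t\,UW,$$
which gives the determinant. Replacing $t$ by $1/(\tau^2t)$ multiplies both $(1-t)(1-\tau^2t)$ and $t$ by $(\tau t)^{-2}$, hence multiplies the determinant of size $n-1$ by $(\tau t)^{-2(n-1)}$; this is the first identity. For the second, $M_{i1}(\tau)=\operatorname{CT}[U^{i-1}(1+x)]=\delta_{i1}$ because $x\mid U$, so at $t=0$ expansion along the first column gives $\det(M_{i+1,j+1}(\tau))_{1\le i,j\le n-2}$. This is $V_{n-1}^{(e)}(\tau,1)$, since at $t=1$ the factor $(1-t)(1-\tau^2t)$ vanishes. $\square$
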